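\title{Strongly $n$-simply presented groups are not determined by their $p^n$-socles}

\begin{abstract}
An abelian $p$-group is strongly $n$-simply presented if it has a nice subgroup $P$ with $p^nP=0$ and simply presented quotient. We show that for every prime $p$ and every $n\ge1$ such groups are not determined by their $p^n$-socles, regarded as valuated groups: there are examples of cardinality $\aleph_2$ and length $\omega_2$ with isometric $p^n$-socles that do not become isomorphic even after simply presented summands are added, and there are arbitrarily large families of this kind. The construction takes place in ZFC. It realizes the cycle groups of the full simplex on $\omega_2$ inside $p^n$-socles, and it rests on the fact that $2$-cycles on $\omega_2$ can be filled linearly without lowering their least vertex, while $1$-cycles cannot.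
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Throughout, $p$ is a fixed prime, \emph{group} means abelian $p$-group (not necessarily reduced), and $n$ is a non-negative integer.

\subsection{Heights, socles and simple presentations}

For a group $G$ put $p^0G=G$, $p^{\gamma+1}G=p(p^\gamma G)$, and $p^\gamma G=\bigcap_{\gamma'<\gamma}p^{\gamma'}G$ for limit ordinals $\gamma$. The least $\gamma$ with $p^\gamma G=p^{\gamma+1}G$ is the \emph{length} of $G$, and $p^\infty G$ denotes the subgroup at which the sequence stabilizes. The \emph{height} $\operatorname{ht}_G(x)$ is the largest ordinal $\gamma$ with $x\in p^\gamma G$ if $x\notin p^\infty G$, and it is $\infty$ otherwise; $\infty$ exceeds every ordinal and $\infty+r=\infty$. Homomorphisms do not decrease heights, and the height of an element of a direct sum is the minimum of the heights of its components.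

A \emph{valuated group} is a group $V$ with a function $v$ from $V$ to the ordinals and $\infty$ such that $v(0)=\infty$, $v(x+y)\ge\min(v(x),v(y))$ and $v(px)\ge v(x)+1$. An \emph{isometry} is an isomorphism that preserves values. Every subgroup of a group $G$ is a valuated group, each element carrying its height computed in $G$. This applies in particular to the \emph{$p^n$-socle} $G[p^n]=\{x\in G:p^nx=0\}$.

A group is \emph{simply presented} (equivalently, totally projective) if it has a presentation all of whose relations are of the form $px=y$ or $px=0$ with $x,y$ generators. A subgroup $N\le G$ is \emph{nice} if every coset $x+N$ contains an element of maximal height. A group $G$ is \emph{$n$-simply presented} if it has a subgroup $P\subseteq G[p^n]$ with $G/P$ simply presented, and \emph{strongly $n$-simply presented} if such a $P$ can be chosen nice in $G$. The direct summands of these groups are called \emph{$n$-balanced projective} and \emph{strongly $n$-balanced projective}, respectively. The following question is posed in \cite{source}.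

\begin{quote}
\textbf{Question.} Let $n>0$, and let $G_1$ and $G_2$ be strongly $n$-balanced projective groups such that $G_1[p^n]$ is isometric to $G_2[p^n]$. Must $G_1$ be isomorphic to $G_2$?
\end{quote}

\subsection{Why one expects the answer yes}

By the textbook classification theorem, a simply presented group $G$ is determined up to isomorphism by its Ulm invariants, the $\mathbb F_p$-dimensions of $(p^\gamma G)[p]/(p^{\gamma+1}G)[p]$ and of $(p^\infty G)[p]$. Since $(p^\gamma G)[p]$ is the set of elements of value at least $\gamma$ in $G[p]$, these dimensions can be read from the valuated group $G[p]$, hence from $G[p^n]$ for any $n\ge1$. So among simply presented groups the $p^n$-socle is a complete invariant. (For $n=0$ the socle is $0$ and carries no information; this is why $n>0$ is assumed.)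

A strongly $n$-simply presented group is assembled from a simply presented group $G/P$ and a subgroup $P$ that lies inside $G[p^n]$. Moreover the valuated group $P$ nearly determines $G$. Let $P_1\le G_1$ and $P_2\le G_2$ be nice with simply presented quotients. By Lemma~\ref{lem:lift} below, an isometry $P_1\to P_2$ extends to a homomorphism $a:G_1\to G_2$, and its inverse extends to $b:G_2\to G_1$. Then $1-ba$ vanishes on $P_1$ and so factors through the simply presented group $G_1/P_1$, and the same holds for $1-ab$ and $G_2/P_2$. Thus $P$ determines $G$ up to maps that factor through simply presented groups, the socle contains $P$, and the socle also controls the Ulm invariants. It is natural to guess that nothing else is left to determine. It is known that the guess is correct for groups of length less than $\omega^2$. It is also known that the analogous statement fails without niceness: the $1$-balanced projective groups are not determined by isometries of their $p$-socles.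

The weak point of the heuristic is that the socle contains $P$ but does not mark it: an isometry of socles need not carry $P_1$ to $P_2$. One cannot repair this by using the whole socle in place of $P$, because $G[p^n]$ need not be nice. For instance, if $p^\omega G\ne0=p^{\omega+1}G$, then $p^\omega(G/G[p])\cong p^\omega(pG)=p^\omega G\ne0$ while $(p^\omega G+G[p])/G[p]=0$, and so $G[p]$ is not nice by Lemma~\ref{lem:nice}(a).

\subsection{Results}

The answer to the Question is no for every prime $p$ and every $n>0$, already for strongly $n$-simply presented groups. No set-theoretic hypothesis beyond ZFC is used.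

\begin{theorem}\label{thm:A}
For each prime $p$ and each $n\ge1$ there are strongly $n$-simply presented groups $A$ and $K$ such that $A[p^n]$ is isometric to $(A\oplus K)[p^n]$, but $A\oplus T'\not\cong A\oplus K\oplus T''$ for all simply presented groups $T'$ and $T''$. In particular $A\not\cong A\oplus K$. The groups $A$ and $K$ can be taken of cardinality $\aleph_2$ and length $\omega_2$.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $p$ be a prime and $n\ge1$. For every cardinal $\lambda$ there are at least $\lambda$ strongly $n$-simply presented groups, all with isometric $p^n$-socles, no two of which become isomorphic after adding simply presented direct summands.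
\end{theorem}

\subsection{How a socle forgets $P$}\label{sub:triangle}

What does $G[p^n]$ contain besides $P$? A finite example shows the mechanism. Let $n=1$, and let $E$ be the direct sum of three cyclic groups of order $p^2$ with generators $f_{01},f_{02},f_{12}$, one for each edge of a triangle with vertices $0,1,2$. Put $t=f_{12}-f_{02}+f_{01}$, the boundary of the triangle, and let $G=E/\langle pt\rangle$ and $P=pE/\langle pt\rangle$. Since $f_{01},f_{12},t$ is another basis of $E$, the group $G$ is the direct sum of the cyclic groups generated by the images of $f_{01},f_{12},t$, of orders $p^2,p^2,p$. Hence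
\[
G[p]=P\oplus J,\qquad J=\langle t\rangle/\langle pt\rangle ,
\]
where the nonzero elements of $P$ have height $1$ and those of $J$ have height $0$. The map $pf_{\alpha\beta}\mapsto[\beta]-[\alpha]$ identifies $P$ with the space $Z_0$ of reduced $0$-cycles of the triangle over $\mathbb F_p$, and $J$ is the space $Z_1$ of $1$-cycles. The relation $pt=0$ imposed on the generators of $P$ has created the socle element $t$, one level lower. So the socle contains $P$ together with a copy of the relations of $P$, and a given valuated group may occur in a socle in two roles: as $P$, or as the relations $J$ of some other $P$.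

In the finite example everything splits into cyclic groups. To prevent this we replace the triangle by the full simplex on the vertex set $\omega_2$, edges by $i$-simplices $\sigma$, and the cyclic groups by simply presented groups in which $f_\sigma$ has a height determined by the least vertex of $\sigma$. The resulting group $G_i$ is strongly $n$-simply presented with $P\cong Z_{i-1}$ and $J\cong Z_i$, the cycle groups being valuated by the least vertex. With $B$ a version of $G_1$ and $K$ a version of $G_2$, the interesting parts of the socles are
\[
\begin{array}{c|ccc}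
 & Z_0 & Z_1 & Z_2\\ \hline
B[p^n] & P & J & \\
K[p^n] & & P & J
\end{array}
\]
The proof then consists of four facts.
\begin{enumerate}
\item The valuated group $Z_2$ is a summand of the group of $3$-chains (Proposition~\ref{prop:exist}), which occurs in the socle of a simply presented group. So $K[p^n]$ is a summand of $(B\oplus T)[p^n]$ with $T$ simply presented, and infinitely many copies of $B\oplus T$ absorb it (Section~\ref{sec:iso}).
\item The boundary map from $2$-chains onto $Z_1$ has no section that respects least vertices (Proposition~\ref{prop:nonexist}).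
\item Consequently the identity map of $K$ does not factor through a simply presented group (Proposition~\ref{prop:K}): $K$ depends on $Z_1$ in the role of $P$.
\item Every homomorphism $B\to K$ does factor through a simply presented group (Proposition~\ref{prop:BK}): such a map is governed by $P\cong Z_0$, and the copy of $Z_1$ in the role of $J$ does not help.
\end{enumerate}
Section~\ref{sec:prelim} collects what is needed about simply presented groups, Section~\ref{sec:chains} is pure combinatorics of ordinals, and Section~\ref{sec:groups} constructs the groups $G_i$.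

\section{Nice subgroups, trees and lifting}\label{sec:prelim}

A direct sum $V=\bigoplus V_j$ of subgroups of a valuated group is a \emph{valuated direct sum} if the value of each element is the minimum of the values of its components; equivalently, if no projection $V\to V_j$ decreases values. The $V_j$ are then \emph{valuated summands}. The $p^n$-socle of a direct sum of groups is the valuated direct sum of the $p^n$-socles. For an integer $r\ge0$, $V\langle r\rangle$ denotes $V$ with the valuation $x\mapsto v(x)+r$, and $G^{(\kappa)}$ denotes the direct sum of $\kappa$ copies of $G$.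

\begin{lemma}\label{lem:nice}
Let $N\le G$.
\begin{enumerate}
\item[(a)] $N$ is nice if and only if $p^\gamma(G/N)=(p^\gamma G+N)/N$ for all ordinals $\gamma$. In this case $\operatorname{ht}_{G/N}(x+N)=\max_{u\in N}\operatorname{ht}_G(x+u)$.
\item[(b)] If $x$ has maximal height in $x+N$, then $\operatorname{ht}(x+u)=\min(\operatorname{ht}x,\operatorname{ht}u)$ for all $u\in N$.
\item[(c)] If $N\le M\le G$, $N$ is nice in $G$ and $M/N$ is nice in $G/N$, then $M$ is nice in $G$.
\item[(d)] If $N_j$ is nice in $G_j$ for all $j$, then $\bigoplus N_j$ is nice in $\bigoplus G_j$.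
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The inclusion $\supseteq$ always holds. Let $N$ be nice and argue by induction on $\gamma$. If $x+N=p(y+N)$ with $y+N\in p^\gamma(G/N)$, we may take $y\in p^\gamma G$, and then $x\in py+N$. If $\gamma$ is a limit and $x\in p^{\gamma'}G+N$ for all $\gamma'<\gamma$, then an element of maximal height in $x+N$ lies in every $p^{\gamma'}G$. Conversely, if the equalities hold and $x+N$ has height $\delta$ in $G/N$, then the coset contains an element of $p^\delta G$ (for $\delta=\infty$ use an ordinal above the lengths of $G$ and $G/N$), and no element of the coset has height above $\delta$. This also gives the formula.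

(b) If $\operatorname{ht}u<\operatorname{ht}x$, then $\operatorname{ht}(x+u)=\operatorname{ht}u$. Otherwise $\operatorname{ht}(x+u)\ge\operatorname{ht}x$, and equality holds by maximality.

(c) By (a), $p^\gamma(G/M)$ is the image of $p^\gamma(G/N)$, which is the image of $p^\gamma G$. Part (d) follows from (a) because $p^\gamma$ commutes with direct sums.
\end{proof}

Direct sums of simply presented groups are simply presented, so by (d) direct sums of strongly $n$-simply presented groups are strongly $n$-simply presented.

\subsection{Trees}

A \emph{tree} is a set $X$ of \emph{nodes} with a map $\pi:X\to X\cup\{0\}$ such that iterating $\pi$ from any node $x$ reaches $0$, in $e(x)$ steps. Let $S(X)$ be the abelian group generated by $X$ with relations $px=\pi(x)$. The simply presented groups are exactly the groups $S(X)$. Indeed, given a simple presentation of a $p$-group $G$, delete the generators that are $0$ in $G$ and identify those that are equal in $G$; this is again a presentation of $G$, and each generator $x$ is now the left side of at most one relation. It is the left side of one: otherwise send $x$ to $1\in\mathbb Q$,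 each generator that reaches $x$ in $k$ steps to $p^{-k}$, and the others to $0$, which shows that $x$ has infinite order. Iterating the relations from $x$ reaches $0$ because $x$ has finite order and the generators are nonzero. A subset $Y\subseteq X$ is \emph{closed} if $\pi(Y)\subseteq Y\cup\{0\}$.

\begin{lemma}\label{lem:tree}
Let $X$ be a tree and $S=S(X)$.
\begin{enumerate}
\item[(a)] Every element of $S$ is uniquely a finite sum $\sum c_xx$ with $0\le c_x<p$, its \emph{normal form}.
\item[(b)] If $Y\subseteq X$ is closed, then $\langle Y\rangle$ consists of the elements whose normal form is supported in $Y$, $\langle Y\rangle\cong S(Y)$, and $S/\langle Y\rangle\cong S(X\setminus Y)$, where $\pi(x)$ is replaced by $0$ when $\pi(x)\in Y$.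
\item[(c)] Let $X_0=X$, $X_{\gamma+1}=\pi(X_\gamma)\setminus\{0\}$, and $X_\gamma=\bigcap_{\gamma'<\gamma}X_{\gamma'}$ for limit $\gamma$. Then $p^\gamma S=\langle X_\gamma\rangle$. Hence the height of an element is the minimum of the heights of the nodes in its normal form.
\item[(d)] If $Y$ is closed, then $\langle Y\rangle$ is nice in $S$. The group $S$ is the union of an ascending chain of nice subgroups that starts at $0$, has unions at limit stages, and has successive factors of order $p$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $F\subsetneq F'$ be finite closed sets and choose $x\in F'\setminus F$ with $e(x)$ maximal. Then $x\notin\pi(F')$: a node of $F'$ mapping to $x$ has larger $e$, so lies in $F$, and this forces $x\in F$. So $F'\setminus\{x\}$ is closed, and $S(F')=(S(F'\setminus\{x\})\oplus\mathbb Zx)/\langle px-\pi(x)\rangle$ contains $S(F'\setminus\{x\})$ with quotient of order $p$ generated by $x$. By induction, normal forms exist and are unique in $S(F')$, and $S(F)\to S(F')$ is injective. Every finite set of nodes lies in a finite closed set, so $S$ is the direct limit of the groups $S(F)$.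

(b) The map $S(Y)\to S$ has image $\langle Y\rangle$ and sends normal forms to normal forms; this gives the first two statements. The third is obtained by adding the relations $y=0$, $y\in Y$, to the presentation.

(c) The sets $X_\gamma$ decrease, by induction, and $X_{\gamma+1}\subseteq X_\gamma$ says that $X_\gamma$ is closed. We have $p\langle X_\gamma\rangle=\langle\pi(X_\gamma)\rangle=\langle X_{\gamma+1}\rangle$. For limit $\gamma$, an element lies in all $\langle X_{\gamma'}\rangle$, $\gamma'<\gamma$, exactly when its normal form is supported in all $X_{\gamma'}$, by (b).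

(d) By (a) and (b), all elements of a coset $g+\langle Y\rangle$ have the same part of the normal form outside $Y$. That part lies in the coset and has maximal height by (c). For the chain, well-order $X$ so that $x$ precedes $x'$ whenever $e(x)<e(x')$, and take the subgroups generated by the initial segments, which are closed.
\end{proof}

\subsection{Balanced maps}

The chain in Lemma~\ref{lem:tree}(d) lets us build a homomorphism one element at a time. To lift along a map $\tau$ in this way, $\tau$ must be onto in a sense that respects heights. Call $\tau:Y\to X$ \emph{balanced} if $p^\gamma Y\to p^\gamma X$ and $(p^\gamma Y)[p]\to(p^\gamma X)[p]$ are onto for all $\gamma$. The kernel $H$ of a balanced map satisfies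
\begin{equation}\label{eq:isotype}
H\cap p^\gamma Y=p^\gamma H\qquad\text{for all }\gamma .
\end{equation}
This is proved by induction, limit steps being intersections. If $a=pb\in H$ with $b\in p^\gamma Y$, then $\tau b\in(p^\gamma X)[p]$. Choose $b_1\in(p^\gamma Y)[p]$ with $\tau b_1=\tau b$. Then $b-b_1\in H\cap p^\gamma Y=p^\gamma H$ and $a=p(b-b_1)\in p^{\gamma+1}H$.

\begin{lemma}\label{lem:lift}
Let $\tau:Y\to X$ be balanced, $N$ nice in $G$ with $G/N$ simply presented, and $\varphi:G\to X$ a homomorphism. Let $\psi_0:N\to Y$ be a homomorphism with $\tau\psi_0=\varphi|_N$ and $\operatorname{ht}_Y(\psi_0u)\ge\operatorname{ht}_G(u)$ for all $u\in N$. Then $\psi_0$ extends to $\psi:G\to Y$ with $\tau\psi=\varphi$. In particular: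
\begin{enumerate}
\item[(a)] $(N=0)$ a homomorphism from a simply presented group to $X$ lifts along $\tau$;
\item[(b)] $(X=0)$ a homomorphism $N\to Y$ that does not decrease heights extends to $G$.
\end{enumerate}
\end{lemma}

\begin{proof}
Pull back the chain of Lemma~\ref{lem:tree}(d) from $G/N$ to a chain $N=N_0\le N_1\le\cdots$ with union $G$; its terms are nice in $G$ by Lemma~\ref{lem:nice}(c). We extend $\psi_0$ along the chain, keeping $\tau\psi=\varphi$ and the inequality on heights, and taking unions at limits. Let $\psi$ be defined on $N_\xi$, and let $N_{\xi+1}=\langle N_\xi,x\rangle$ with $px\in N_\xi$. By niceness we may take $x$ of maximal height $\alpha$ in $x+N_\xi$; if $\alpha=\infty$, read $\alpha$ below as an ordinal above the lengths of all groups involved. Choose $y_1\in p^\alpha Y$ with $\tau y_1=\varphi(x)$. The element $\psi(px)-py_1$ lies in $H=\ker\tau$ and in $p^{\alpha+1}Y$, so by \eqref{eq:isotype} it equals $pa$ with $a\in p^\alpha H$. Put $\psi(x)=y_1+a\in p^\alpha Y$. Then $p\psi(x)=\psi(px)$, so $\psi$ extends to $N_{\xi+1}$, and $\tau\psi(x)=\varphi(x)$. An element of $N_{\xi+1}\setminus N_\xi$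 is $rx+u$ with $p\nmid r$ and $u\in N_\xi$. Multiplication by an integer prime to $p$ preserves heights, so Lemma~\ref{lem:nice}(b) gives $\operatorname{ht}(rx+u)=\min(\alpha,\operatorname{ht}u)\le\operatorname{ht}\psi(rx+u)$.
\end{proof}

\begin{remark}
Niceness cannot be dropped in (b). Let $G$ be the torsion subgroup of $\prod_k\mathbb Z/p^k$ and $N=\bigoplus_k\mathbb Z/p^k$. Heights in $N$ and in $G$ are both computed coordinatewise, $p^\omega G=0$, and $G/N$ is divisible and nonzero, hence a sum of copies of the simply presented group $\mathbb Z(p^\infty)$. If the identity of $N$ extended to $G\to N$, then $G$ would have a nonzero divisible summand.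
\end{remark}

Call a homomorphism \emph{negligible} if it factors through a simply presented group. A map whose domain is simply presented is negligible, and the composite of a negligible map with any map, on either side, is negligible. A map $g:\bigoplus G_j\to W$ is negligible as soon as each restriction $g|_{G_j}$ is: if $g|_{G_j}$ factors through $U_j$, then $g$ factors through $\bigoplus U_j$.

\section{Filtered chains on ordinals}\label{sec:chains}

From now on $n\ge1$ is fixed. Let $R_m=\mathbb Z/p^m$ for $m\ge1$, and for $0\ne r\in R_m$ let $v_p(r)$ be the largest $k$ with $r\in p^kR_m$.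

\subsection{Chains, cones and collapses}

Let $R=R_m$ and let $X$ be a set of ordinals below $\omega_2$; as usual an ordinal $\delta$ is the set of smaller ordinals. For $i\ge-1$ let $C_i(X)$ be the free $R$-module on the $(i+1)$-element subsets of $X$, the \emph{$i$-simplices}; thus $C_{-1}(X)=R$, with the empty simplex as $1$. For $\alpha_0<\dots<\alpha_i$ write $[\alpha_0,\dots,\alpha_i]$ for the simplex with these vertices. Extend the symbol to arbitrary sequences: it changes sign under a transposition and is $0$ if two entries coincide. The boundary is
\[
\partial[\alpha_0,\dots,\alpha_i]=\sum_{k=0}^i(-1)^k[\alpha_0,\dots,\widehat{\alpha_k},\dots,\alpha_i].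
\]
This formula holds for arbitrary sequences, because the right side changes sign when two adjacent entries are swapped and vanishes when two adjacent entries are equal. On $C_0$ the boundary is the augmentation $\sum r_\alpha[\alpha]\mapsto\sum r_\alpha$. As usual $\partial\partial=0$. Put $Z_i(X)=\ker(\partial:C_i(X)\to C_{i-1}(X))$ for $i\ge0$.

The \emph{cone} with vertex $\eta$ is the linear map given by $[\eta]*[\alpha_0,\dots,\alpha_i]=[\eta,\alpha_0,\dots,\alpha_i]$. The boundary formula for the sequence $(\eta,\alpha_0,\dots,\alpha_i)$ reads
\begin{equation}\label{eq:cone}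
\partial([\eta]*c)=c-[\eta]*\partial c\qquad(c\in C_i,\ i\ge0).
\end{equation}
In particular $\partial([\eta]*z)=z$ for every cycle $z$. A map $\rho:X\to X'$ induces $\rho_\#[\alpha_0,\dots,\alpha_i]=[\rho\alpha_0,\dots,\rho\alpha_i]$, and $\rho_\#$ commutes with $\partial$, again because the boundary formula holds for all sequences.

For $i\ge0$ let $F^\alpha C_i(X)$ be spanned by the simplices all of whose vertices are at least $\alpha$, and let $F^\alpha Z_i=Z_i\cap F^\alpha C_i$. A homomorphism between groups of chains or cycles is \emph{filtered} if it maps $F^\alpha$ into $F^\alpha$ for every $\alpha$. It suffices to test $\alpha\in X$, so for maps between chains on $X$ the notion depends only on the order type of $X$. The boundary $C_{i+1}\to C_i$ is filtered, and $[\eta]*F^\alpha\subseteq F^\alpha$ if $\alpha\le\eta$. A \emph{filtered section in dimension $i$ on $X$} is a filtered homomorphism $s:Z_i(X)\to C_{i+1}(X)$ with $\partial s=1$.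

Two devices isolate a single vertex $\delta$. The \emph{collapse} $\kappa^\delta(\eta)=\min(\eta,\delta)$ induces a chain map $\kappa^\delta_\#$ into $C(\delta+1)$ that is the identity on $C(\delta+1)$ and preserves $F^\alpha$ for $\alpha\le\delta$. Sorting simplices by whether they contain $\delta$ gives, for $i\ge0$,
\begin{equation}\label{eq:top}
C_{i+1}(\delta+1)=[\delta]*C_i(\delta)\ \oplus\ C_{i+1}(\delta),
\end{equation}
where $y\mapsto[\delta]*y$ is injective on $C_i(\delta)$, and $[\delta]*y+y'\in F^\alpha$ implies $y\in F^\alpha$.

\subsection{The valuation}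

Write $C_i^m$ and $Z_i^m$ for the chains and cycles on $\omega_2$ over $R_m$. We want a valuation that records first the least vertex and then divisibility by $p$. To keep the two apart, successive vertices are placed $\omega$ steps from each other: let $\theta(\alpha)=\omega(1+\alpha)$, so that $\theta$ enumerates the nonzero limit ordinals below $\omega_2$ in increasing order. For $i\ge0$ and $c=\sum c_\sigma\sigma\in C_i^m$ put
\[
v(c)=\min\{\theta(\min\sigma)+v_p(c_\sigma):c_\sigma\ne0\},\qquad v(0)=\infty .
\]
Then $C_i^m$ is the valuated direct sum of the groups $R_m\sigma$. Since $\theta(\beta)+k\ge\theta(\alpha)+j$ with $j,k<\omega$ holds exactly when $\beta>\alpha$, or $\beta=\alpha$ and $k\ge j$, we have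
\begin{equation}\label{eq:v}
v(c)\ge\theta(\alpha)+j\iff c\in p^jF^\alpha C_i^m+F^{\alpha+1}C_i^m .
\end{equation}
In particular $v(c)\ge\theta(\alpha)$ if and only if $c\in F^\alpha$. For $c\in C_i^{2n}$ let $\bar c\in C_i^n$ be its reduction. For $c\in C_i^n$ an \emph{exact lift} is a chain $\tilde c\in C_i^{2n}$ that reduces to $c$ and has the same support; then $v(\tilde c)=v(c)$, since every lift of a nonzero $r\in R_n$ has the same $v_p$.

\begin{lemma}\label{lem:fill}
Let $i\ge0$.
\begin{enumerate}
\item[(a)] $v(\partial c)\ge v(c)$ for $c\in C_{i+1}^m$.
\item[(b)] Every $z\in Z_i^m$ is $\partial c$ for some $c\in C_{i+1}^m$ with $v(c)\ge v(z)$; if $pz=0$, one can take $pc=0$.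
\item[(c)] A filtered homomorphism $s:Z_i^m\to C_{i+1}^m$ satisfies $v(s(z))\ge v(z)$.
\item[(d)] Each element of $Z_i^n$ is $\bar z$ for some $z\in Z_i^{2n}$ with $v(z)\ge v(\bar z)$. The kernel of the reduction $Z_i^{2n}\to Z_i^n$ is $Z_i^{2n}\cap p^nC_i^{2n}=p^nZ_i^{2n}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The boundary is filtered and linear; use \eqref{eq:v}.

(b), (c) Let $z\ne0$ and $v(z)=\theta(\alpha)+j$. Write $z=p^ja+b$ with $a\in F^\alpha C_i$, $b\in F^{\alpha+1}C_i$, and put
\[
c=[\alpha+1]*z=p^j[\alpha+1]*a+[\alpha+1]*b\in p^jF^\alpha C_{i+1}+F^{\alpha+1}C_{i+1}.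
\]
Then $\partial c=z$ by \eqref{eq:cone}, $v(c)\ge v(z)$ by \eqref{eq:v}, and $pc=[\alpha+1]*pz$. Taking boundaries shows $z\in p^jF^\alpha Z_i+F^{\alpha+1}Z_i$, so $s(z)\in p^jF^\alpha+F^{\alpha+1}$ for filtered $s$.

(d) Given $w\in Z_i^n$, write $w=\partial c$ with $v(c)\ge v(w)$ and take $z=\partial\tilde c$ for an exact lift $\tilde c$; then $\bar z=w$ and $v(z)\ge v(\tilde c)=v(c)$. The kernel of the reduction is $Z_i^{2n}\cap p^nC_i^{2n}$, and if $z=p^nc$ is a cycle, then $z=\partial([0]*z)=p^n\partial([0]*c)\in p^nZ_i^{2n}$.
\end{proof}

The vertex $\alpha+1$ is used rather than $\alpha$ because $[\alpha]*b$ may have value $\theta(\alpha)$, which is too small when $j>0$. The essential feature of (b) is that the cone point depends on $z$. Each cycle separately has a filling of the same value; whether the fillings can be chosen \emph{linearly} in $z$ is the question of filtered sections, and the answer depends on the dimension and on the cofinality of the vertex set.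

\subsection{Points and edges: $\omega$ and $\omega_1$}\label{sub:small}

In dimension $0$ a filtered section assigns to $[\beta]-[\alpha]$, $\alpha<\beta$, a $1$-chain with that boundary, to be thought of as a path from $\alpha$ to $\beta$, that never goes below $\alpha$; linearity means that the path from $\alpha$ to $\gamma$ is the sum of the paths from $\alpha$ to $\beta$ and from $\beta$ to $\gamma$.

If the vertex set has a largest element $\eta$, route all paths through it: $s(z)=[\eta]*z$. On $\omega$ there is no largest element, but one can walk step by step. A cycle $z=\sum r_k[k]$ is uniquely $\sum t_k([k+1]-[k])$ with $t_k=-\sum_{l\le k}r_l$, and $t_k=0$ for $k<\alpha$ if $z\in F^\alpha$. So $s([k+1]-[k])=[k,k+1]$ is a filtered section. On $\omega_1$ walking fails at limit ordinals, and nothing can replace it.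

\begin{lemma}\label{lem:omega1}
There is no filtered section in dimension $0$ on $\omega_1$.
\end{lemma}

\begin{proof}
Suppose $s$ is one. For $\zeta<\omega_1$ the group $Z_0(\zeta)$ is countable, as $R$ is finite, so $s(Z_0(\zeta))\subseteq C_1(\zeta')$ for some $\zeta'$ with $\zeta<\zeta'<\omega_1$. The supremum $\zeta$ of $\omega$ iterations is a countable limit ordinal with $s(Z_0(\zeta))\subseteq C_1(\zeta)$, because chains have finite support.

For $\xi<\zeta$ let $z_\xi=[\zeta]-[\xi]$, and write $\kappa^\zeta_\#s(z_\xi)=[\zeta]*y_\xi+y'_\xi$ as in \eqref{eq:top}. The chain $y_\xi\in C_0(\zeta)$ records the points from which the path $s(z_\xi)$ jumps to or over $\zeta$. Since $z_\xi-z_{\xi'}\in Z_0(\zeta)$, we have $s(z_\xi)-s(z_{\xi'})\in C_1(\zeta)$, so $y_\xi=y$ does not depend on $\xi$. Since $z_\xi\in F^\xi$ and both $s$ and $\kappa^\zeta_\#$ preserve $F^\xi$, we get $y\in F^\xi$ for every $\xi<\zeta$. As $\zeta$ is a limit, $y=0$. Then $\kappa^\zeta_\#s(z_\xi)\in C_1(\zeta)$, and its boundary $\kappa^\zeta_\#z_\xi=[\zeta]-[\xi]$ lies in $C_0(\zeta)$. This is false, since $R\ne0$.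
\end{proof}

The next two results raise dimension and cofinality together.

\subsection{Sections exist in dimension $2$}

\begin{proposition}\label{prop:exist}
Let $i\ge0$, and let $\delta\le\omega_2$ be $0$, a successor, or a limit ordinal with $\operatorname{cf}\delta\le\omega_i$. Then there is a filtered section in dimension $i$ on $\delta$. Consequently $Z_2^n$ is isometric to a valuated summand of $C_3^n$.
\end{proposition}

\begin{proof}
We use induction on $i$. For $\delta=0$ there is nothing to prove. For $\delta=\eta+1$ put $s(z)=[\eta]*z$; it is filtered because $[\eta]*F^\alpha\subseteq F^\alpha$ for $\alpha\le\eta$ and $F^\alpha Z_i(\delta)=0$ for $\alpha>\eta$.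

Let $\delta$ be a limit with $\operatorname{cf}\delta=\omega_j$, $j\le i$. Take a cofinal sequence $(\gamma_\xi)_{\xi<\omega_j}$ in $\delta$ and put $\delta_0=0$, $\delta_{\xi+1}=\max(\delta_\xi,\gamma_\xi)+1$, with suprema at limits. The sequence $(\delta_\xi)$ is strictly increasing, continuous and cofinal in $\delta$. We build filtered sections $s_\xi$ on $\delta_\xi$, each extending the earlier ones, taking unions at limits; the union of all $s_\xi$ is the required section.

The difficulty is in the successor step. Let $\delta_{\xi+1}=\eta+1$. The cone $t(z)=[\eta]*z$ is a filtered section on $\delta_{\xi+1}$, but it disagrees with $s_\xi$ on $Z_i(\delta_\xi)$. The discrepancy $s_\xi-t$ is defined only on $Z_i(\delta_\xi)$, and to correct $t$ by it we need a filtered retraction onto $Z_i(\delta_\xi)$. The projection $\pi:C_i(\delta_{\xi+1})\to C_i(\delta_\xi)$ that deletes the simplices not contained in $\delta_\xi$ is filtered, but $\pi$ of a cycle need not be a cycle. So we compose it with a filtered homomorphism $r:C_i(\delta_\xi)\to Z_i(\delta_\xi)$ that fixes cycles, obtained as follows. If $\xi=0$, take $r=0$.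 If $\delta_\xi=\eta'+1$, take $r(c)=\partial([\eta']*c)$. If $\xi$ is a nonzero limit, then $j\ge1$, so $i\ge1$, and $\operatorname{cf}\delta_\xi=\operatorname{cf}\xi\le|\xi|\le\omega_{j-1}\le\omega_{i-1}$; by induction there is a filtered section $s'$ in dimension $i-1$ on $\delta_\xi$, and we take $r(c)=c-s'(\partial c)$. Now put
\[
s_{\xi+1}(z)=t(z)+(s_\xi-t)(r\pi z),\qquad z\in Z_i(\delta_{\xi+1}).
\]
This is filtered, $\partial s_{\xi+1}(z)=z+r\pi z-r\pi z=z$, and for $z\in Z_i(\delta_\xi)$ we have $r\pi z=z$, so $s_{\xi+1}(z)=s_\xi(z)$.

For the last claim take $i=2$, $\delta=\omega_2$, $R=R_n$. By Lemma~\ref{lem:fill}(a),(c), $v(z)=v(\partial sz)\ge v(sz)\ge v(z)$, so $s$ is an isometry onto $s(Z_2^n)$. The projection $s\partial$ of $C_3^n=s(Z_2^n)\oplus Z_3^n$ onto the first summand does not decrease values, hence neither does $1-s\partial$, and the sum is valuated.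
\end{proof}

\subsection{No section in dimension $1$}

\begin{proposition}\label{prop:nonexist}
There is no filtered homomorphism $s:Z_1^n\to C_2^n$ with $\partial s=1$.
\end{proposition}

\begin{proof}
Suppose $s$ exists. We find an ordinal $\delta$ of cofinality $\omega_1$ that is closed under $s$, and show that the simplices through $\delta$ used by $s$ define a section one dimension lower on $\delta$.

For $\delta<\omega_2$ we have $|Z_1(\delta)|\le\aleph_1$, so by regularity of $\omega_2$ there is $\delta'$ with $\delta<\delta'<\omega_2$ and $s(Z_1(\delta))\subseteq C_2(\delta')$. Iterate $\omega_1$ times, with suprema at limits. The supremum is a limit ordinal $\delta<\omega_2$ with $\operatorname{cf}\delta=\omega_1$ and $s(Z_1(\delta))\subseteq C_2(\delta)$.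

Let $w\in Z_0(\delta)$. Choose $a\in C_1(\delta)$ with $\partial a=w$, for example $a=[0]*w$, and put $z=[\delta]*w-a$. By \eqref{eq:cone}, $\partial z=w-w=0$. Write $\kappa^\delta_\#s(z)=[\delta]*y+y'$ with $y\in C_1(\delta)$ and $y'\in C_2(\delta)$. Another choice of $a$ changes $z$ by an element of $Z_1(\delta)$, hence $\kappa^\delta_\#s(z)$ by an element of $C_2(\delta)$. So $y$ depends only on $w$, and the choice $a=[0]*w$ shows that it is linear in $w$. Since $\partial\kappa^\delta_\#s(z)=\kappa^\delta_\#z=z$, formula \eqref{eq:cone} gives
\[
y-[\delta]*\partial y+\partial y'=[\delta]*w-a ,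
\]
and comparing the $[\delta]*C_0(\delta)$-components yields $\partial y=-w$. If $w\in F^\alpha$ with $\alpha<\delta$, choose $a=[\alpha]*w$. Then $z\in F^\alpha$, so $\kappa^\delta_\#s(z)\in F^\alpha$ and $y\in F^\alpha$. Thus $s_1(w)=-y$ is a filtered section in dimension $0$ on $\delta$.

Initial segments of $\delta$ may be uncountable, so we thin out the vertex set. Let $X\subseteq\delta$ be cofinal of order type $\omega_1$, and let $\rho(\eta)=\min\{x\in X:x\ge\eta\}$ for $\eta<\delta$. Since $\rho(\eta)\ge\eta$ and $\rho$ fixes $X$, the map $\rho_\#:C(\delta)\to C(X)$ is filtered and is the identity on $C(X)$. Hence $\rho_\#s_1$ restricts to a filtered section in dimension $0$ on $X$, contradicting Lemma~\ref{lem:omega1}.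
\end{proof}

\section{Groups whose socles contain cycles}\label{sec:groups}

\subsection{The building blocks}

We need simply presented groups $Q_\alpha$, $\alpha<\omega_2$, with a distinguished element of height $\theta(\alpha)$. They should increase with $\alpha$, so that the boundary formula makes sense with coefficients in them, and the part of the $p^n$-socle unrelated to the distinguished element should split off compatibly for all $\alpha$.

For $m\ge1$ let $Q^m$ be generated by elements $x_t$, where $t$ runs over the finite strictly decreasing sequences of ordinals below $\omega_2$, with relations $px_{t\frown\beta}=x_t$ and $p^mx_\emptyset=0$. Thus $Q^m=S(X)$ for the tree with nodes $x_t$ $(t\ne\emptyset)$ and $p^kx_\emptyset$ $(0\le k<m)$. For $\alpha<\omega_2$ let $Q_\alpha^m$ be generated by the $x_t$ with all entries of $t$ below $\theta(\alpha)$. If $m\ge n$, then $\langle x_\emptyset\rangle[p^n]\cong R_n$ is injective as an $R_n$-module, so it has a complement $L^m$ in $Q^m[p^n]$. Fix $L^m$ once and for all and put $L^m_\alpha=L^m\cap Q^m_\alpha$.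

\begin{lemma}\label{lem:Q}
Let $\alpha<\omega_2$ and $m\ge1$.
\begin{enumerate}
\item[(a)] $Q_\alpha^m$ is simply presented of cardinality at most $\aleph_1$, and $Q^m_\alpha\le Q^m_\beta$ for $\alpha\le\beta$. For $1\le r\le m$ the subgroup $\langle p^rx_\emptyset\rangle$ is nice in $Q_\alpha^m$ with quotient $Q_\alpha^r$.
\item[(b)] $p^{\theta(\alpha)+k}Q_\alpha^m=\langle p^kx_\emptyset\rangle$ for $k\ge0$. So $rx_\emptyset$ has height $\theta(\alpha)+v_p(r)$ in $Q_\alpha^m$ for $0\ne r\in R_m$, and $p^{\theta(\alpha+1)}Q_\alpha^m=0$.
\item[(c)] Let $m\ge n$. Then $Q_\alpha^m[p^n]=\langle x_\emptyset\rangle[p^n]\oplus L_\alpha^m$, $L^m_\alpha\cap\langle x_\emptyset\rangle=0$, and $L^m_\alpha\le L^m_\beta$ for $\alpha\le\beta$. If $a\in\langle x_\emptyset\rangle$, $l\in L^m_\alpha$ and $a+l\in p^\gamma Q_\alpha^m$, then $a,l\in p^\gamma Q^m_\alpha$.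
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The subgroups in question are generated by closed sets of nodes; apply Lemma~\ref{lem:tree}(b),(d). The tree of $Q^m_\alpha$ has at most $\aleph_1$ nodes.

(b) In the tree of $Q_\alpha^m$ we claim that for $\gamma\le\theta(\alpha)$
\[
X_\gamma=\{p^kx_\emptyset:0\le k<m\}\cup\{x_t:t\ne\emptyset,\ \text{the last entry of $t$ is at least }\gamma\}.
\]
At a limit $\gamma$, an ordinal is at least $\gamma$ exactly when it is at least every $\gamma'<\gamma$. For the step from $\gamma<\theta(\alpha)$ to $\gamma+1$: we have $x_\emptyset=px_{(\gamma)}$ and $p^kx_\emptyset=p(p^{k-1}x_\emptyset)$ for $k\ge1$, and a node $x_t$ with last entry $\delta$ equals $px_{t\frown\beta}$ for some $\beta\ge\gamma$ exactly when $\delta>\gamma$. For $\gamma=\theta(\alpha)$ only the nodes $p^kx_\emptyset$ remain. Lemma~\ref{lem:tree}(c) gives $p^{\theta(\alpha)}Q_\alpha^m=\langle x_\emptyset\rangle$, and (b) follows.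

(c) The decomposition is the modular law, as $\langle x_\emptyset\rangle[p^n]\le Q^m_\alpha$; and $L_\alpha^m\cap\langle x_\emptyset\rangle\le L^m\cap\langle x_\emptyset\rangle[p^n]=0$. If $\gamma\le\theta(\alpha)$, then $a\in p^\gamma Q_\alpha^m$ by (b), hence so is $l$. If $\gamma>\theta(\alpha)$, then $a+l\in\langle x_\emptyset\rangle$ by (b), so $l=0$.
\end{proof}

The same element $x_\emptyset$ has height $\theta(\alpha)$ in $Q_\alpha^m$ and the larger height $\theta(\beta)$ in $Q_\beta^m$. This mirrors the fact that deleting a vertex can only raise the least vertex.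

\subsection{The groups $E_i^s$ and $G_i^s$}

In the table of Section~\ref{sub:triangle}, $J$ sits $n$ levels below $P$. To match the $J$ of $B$ with the $P$ of $K$ we need a free shift, the parameter $s$. For $s\ge0$ and $i\ge0$ let
\[
E=E_i^s=\bigoplus_\sigma Q^{2n+s}_{\min\sigma}\,\sigma ,
\]
where $\sigma$ runs over the $i$-simplices on $\omega_2$. This group is simply presented, $|E|\le\aleph_2$ and $p^{\omega_2}E=0$. Let $f=p^sx_\emptyset$, of order $p^{2n}$. For $c\in C_i^{2n}$ put $cf=\sum c_\sigma f\sigma$, and let
\[
\Phi=\Phi_i=C_i^{2n}f,\qquad N=N_i=p^n\Phi_i,\qquad\Lambda=\Lambda_i=\bigoplus_\sigma L^{2n+s}_{\min\sigma}\,\sigma .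
\]
The map $c\mapsto cf$ is an isomorphism $C_i^{2n}\to\Phi$. The element $p^ncf$ depends only on $\bar c$, so for $c\in C_i^n$ we may write $p^ncf$, and $c\mapsto p^ncf$ is an isomorphism $C_i^n\to N$. By Lemma~\ref{lem:Q}(b),
\begin{equation}\label{eq:htE}
\operatorname{ht}_E(cf)=v(c)+s\quad(c\in C_i^{2n}),\qquad\operatorname{ht}_E(p^ncf)=v(c)+s+n\quad(c\in C_i^n).
\end{equation}
Since $N=\bigoplus\langle p^{n+s}x_\emptyset\rangle\sigma=\bigoplus\langle x_\emptyset\rangle[p^n]\sigma$, Lemma~\ref{lem:Q} shows that $N$ is nice in $E$, that $E/N\cong\bigoplus Q^{n+s}_{\min\sigma}$ is simply presented, that $\Phi\cap\Lambda=0$, and that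
\begin{equation}\label{eq:split}
E[p^n]=N\oplus\Lambda,\qquad \phi\in\Phi,\ l\in\Lambda,\ \phi+l\in p^\gamma E\ \Longrightarrow\ \phi,l\in p^\gamma E .
\end{equation}
In particular $N\oplus\Lambda$ is a valuated direct sum. For $\sigma=[\alpha_0,\dots,\alpha_{i+1}]$ with $\alpha_0<\dots<\alpha_{i+1}$ and $x\in Q^{2n+s}_{\alpha_0}$, the formula $\partial(x\sigma)=\sum_k(-1)^kx\,[\alpha_0,\dots,\widehat{\alpha_k},\dots,\alpha_{i+1}]$ makes sense because the groups $Q_\alpha$ increase with $\alpha$. It defines a homomorphism $\partial:E_{i+1}^s\to E_i^s$ with $\partial(cf)=(\partial c)f$, and $\partial\Lambda_{i+1}\subseteq\Lambda_i$ because the groups $L_\alpha$ increase as well.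

For $i\ge1$ let $D=D_i=\{p^nzf:z\in Z_i^{2n}\}$. By Lemma~\ref{lem:fill}(d), $D$ is the subgroup of $N\cong C_i^n$ that corresponds to $Z_i^n$. Put
\[
G_i^s=E_i^s/D_i,\qquad P=N/D,\qquad\bar\Lambda=(\Lambda+D)/D,\qquad J=Z_i^{2n}f/D .
\]

\begin{proposition}\label{prop:G}
Let $i\ge1$, $s\ge0$ and $G=G_i^s$.
\begin{enumerate}
\item[(a)] $D$ is nice in $E$. The subgroup $P\le G[p^n]$ is nice in $G$ and $G/P$ is simply presented, so $G$ is strongly $n$-simply presented.
\item[(b)] $G[p^n]=P\oplus\bar\Lambda\oplus J$ is a valuated direct sum, and the following maps are isometries: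
\[
\begin{array}{ll}
P\to Z_{i-1}^n\langle s+n\rangle, & p^ncf+D\mapsto\partial c\quad(c\in C_i^n);\\[2pt]
\bar\Lambda\to\Lambda\ (\text{heights in }E), & l+D\mapsto l\quad(l\in\Lambda);\\[2pt]
J\to Z_i^n\langle s\rangle, & zf+D\mapsto\bar z\quad(z\in Z_i^{2n}).
\end{array}
\]
\item[(c)] $G$ has cardinality $\aleph_2$ and length $\omega_2$, and $p^{\omega_2}G=0$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) First consider a coset $y+D$ with $y=p^ncf\in N$, $c\in C_i^n$. For $z\in Z_i^n$ we have $v(c+z)\le v(\partial c)$ by Lemma~\ref{lem:fill}(a). By Lemma~\ref{lem:fill}(b) there is $c^*\in C_i^n$ with $\partial c^*=\partial c$ and $v(c^*)\ge v(\partial c)$, and $c^*-c\in Z_i^n$. By \eqref{eq:htE} the heights in $y+D$ attain the maximum $v(\partial c)+s+n$. Now let $x\in E$ be arbitrary. Since $N$ is nice, there is $y\in N$ such that $x-y$ has maximal height in $x+N$. By Lemma~\ref{lem:nice}(b), $\operatorname{ht}(x+d)=\min(\operatorname{ht}(x-y),\operatorname{ht}(y+d))$ for $d\in D$, and this is maximal when $\operatorname{ht}(y+d)$ is. So $D$ is nice.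

We have $G/P\cong E/N$, which is simply presented, and $p^nP=0$. As $N$ is nice in $E$, the group $p^\gamma(G/P)$ is the image of $p^\gamma E$, hence the image of $p^\gamma G$; so $P$ is nice by Lemma~\ref{lem:nice}(a).

(b) The map on $P$ is induced by $\partial:C_i^n\to Z_{i-1}^n$, which is onto with kernel $Z_i^n$; so it is an isomorphism, and it is an isometry by the computation in (a) and Lemma~\ref{lem:nice}(a). The map on $\bar\Lambda$ is an isomorphism since $\Lambda\cap D=0$, and the map on $J$ is one by Lemma~\ref{lem:fill}(d).

\emph{The sum is all of $G[p^n]$.} The three subgroups are annihilated by $p^n$. If $x\in E$ and $p^nx\in D$, say $p^nx=p^nzf$ with $z\in Z_i^{2n}$, then $x-zf\in E[p^n]=N\oplus\Lambda$.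

\emph{The sum is direct.} Let $p^ncf+l+zf\in D$ with $c\in C_i^{2n}$, $l\in\Lambda$, $z\in Z_i^{2n}$. Then $l\in\Phi\cap\Lambda=0$. Next $zf\in N$, so $z\in Z_i^{2n}\cap p^nC_i^{2n}=p^nZ_i^{2n}$ and $zf\in D$. Then also $p^ncf\in D$.

\emph{The sum is valuated.} Let $w=p^ncf+l+zf+D\in p^\gamma G$, with $c,l,z$ as above. Since $D$ is nice, some representative of $w$ lies in $p^\gamma E$; absorbing an element of $D$ into $p^ncf$, we may assume $(p^nc+z)f+l\in p^\gamma E$. By \eqref{eq:split} and \eqref{eq:htE},
\[
l\in p^\gamma E,\qquad v(p^nc+z)+s\ge\gamma .
\]
If $\bar z_\sigma\ne0$, then $p^nc_\sigma+z_\sigma$ is a lift of $\bar z_\sigma$ and has the same $v_p$. So $v(\bar z)\ge v(p^nc+z)$ and $v(\bar z)+s\ge\gamma$. The cycle $z$ itself may have small value, but by Lemma~\ref{lem:fill}(d) there is $z^*\in Z_i^{2n}$ with the same reduction and $v(z^*)\ge v(\bar z)$, and $zf+D=z^*f+D$. Hence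
\[
\operatorname{ht}_G(zf+D)\ge v(\bar z)+s\ge\gamma,\qquad\operatorname{ht}_G(l+D)\ge\operatorname{ht}_E(l)\ge\gamma ,
\]
and then the $P$-component, being the difference, also lies in $p^\gamma G$. Applied to $w=zf+D$ and every $\gamma\le\operatorname{ht}_G(w)$, the first chain of inequalities gives $\operatorname{ht}_G(zf+D)=v(\bar z)+s$; applied to $w=l+D$, the second gives $\operatorname{ht}_G(l+D)=\operatorname{ht}_E(l)$.

(c) Since $D$ is nice, $p^{\omega_2}G$ is the image of $p^{\omega_2}E=0$. For each $\alpha<\omega_2$ the cycle $\partial[\alpha,\alpha+1,\dots,\alpha+i]$ is nonzero of value at least $\theta(\alpha)$, so $P$ has nonzero elements of heights unbounded in $\omega_2$. Thus the length is $\omega_2$ and $\aleph_2\le|P|\le|G|\le|E|\le\aleph_2$.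
\end{proof}

\begin{remark}
The hypothesis $i\ge1$ is used in (a), where $v(\partial c)$ bounds the values in the coset $c+Z_i^n$. For $i=0$ the coset of $p^nf[0]$ contains $p^nf[\alpha]$ for every $\alpha$ but does not contain $0$, so its heights are unbounded in $\omega_2$ with no maximum, and the corresponding subgroup is not nice in $E_0^s$. The construction therefore uses $G_1$ and $G_2$, and $\omega_2$ is the vertex set on which $Z_2$ has a filtered section and $Z_1$ has none. We make no claim that $\aleph_2$ and $\omega_2$ are the smallest possible parameters in Theorem~\ref{thm:A}.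
\end{remark}

\section{The isometry of socles}\label{sec:iso}

Put
\[
B=G_1^{\,n},\qquad K=G_2^{\,0},\qquad T_3=E_3^0/N_3\cong\bigoplus_\sigma Q^n_{\min\sigma}\,\sigma,\qquad T=E_2^0\oplus T_3 .
\]
The group $T$ is simply presented, $|T|\le\aleph_2$ and $p^{\omega_2}T=0$. Write $\Lambda_B$ and $\Lambda_K$ for the subgroups $\Lambda$ of $E_1^n$ and $E_2^0$. By Proposition~\ref{prop:G},
\begin{equation}\label{eq:BK}
B[p^n]\cong Z_0^n\langle2n\rangle\oplus\Lambda_B\oplus Z_1^n\langle n\rangle,\qquad K[p^n]\cong Z_1^n\langle n\rangle\oplus\Lambda_K\oplus Z_2^n .
\end{equation}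

\begin{proposition}\label{prop:iso}
Let $\kappa$ be an infinite cardinal and $A=(B\oplus T)^{(\kappa)}$. For every cardinal $\mu\le\kappa$ the group $A\oplus K^{(\mu)}$ is strongly $n$-simply presented, and $(A\oplus K^{(\mu)})[p^n]$ is isometric to $A[p^n]$.
\end{proposition}

\begin{proof}
The first claim holds because the class is closed under direct sums and contains the simply presented groups (take $P=0$). For the second we locate the three summands of $K[p^n]$ in the three summands of $(B\oplus T)[p^n]=B[p^n]\oplus E_2^0[p^n]\oplus T_3[p^n]$. The group $Z_1^n\langle n\rangle$ is a valuated summand of $B[p^n]$ by \eqref{eq:BK}, and $\Lambda_K$ is one of $E_2^0[p^n]$ by \eqref{eq:split}. By Lemma~\ref{lem:Q}(b),(c) with $m=n$, the subgroup $\bigoplus\langle x_\emptyset\rangle\sigma$ is a valuated summand of $T_3[p^n]$ isometric to $C_3^n$, and $Z_2^n$ is isometric to a valuated summand of $C_3^n$ by Proposition~\ref{prop:exist}. So $(B\oplus T)[p^n]\cong K[p^n]\oplus Y$ for a valuated group $Y$, and since $\kappa+\mu=\kappa$,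
\[
(A\oplus K^{(\mu)})[p^n]\cong K[p^n]^{(\kappa)}\oplus Y^{(\kappa)}\oplus K[p^n]^{(\mu)}\cong K[p^n]^{(\kappa)}\oplus Y^{(\kappa)}\cong A[p^n].
\]
\end{proof}

\section{Maps from $B$ to $K$ are negligible}\label{sec:BK}

Modulo negligible maps, a homomorphism $g$ on $B$ is determined by its restriction to $P_B\cong Z_0^n\langle2n\rangle$, the subgroup $P$ of $B$. If this restriction extends to $C_0^n\langle2n\rangle$ without decreasing values, then $g$ can be routed through the simply presented group $E_0^n$, whose subgroup $N_0$ is $C_0^n\langle2n\rangle$. The images of the elements $[\alpha]-[0]$ form a Cauchy sequence of length $\omega_2$, and the extension exists exactly when the sequence has a limit.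

\begin{proposition}\label{prop:BK}
For every cardinal $\mu$, every homomorphism $g:B\to K^{(\mu)}$ is negligible. Hence, for $A=(B\oplus T)^{(\kappa)}$ and $T'$ simply presented, every homomorphism $A\oplus T'\to K^{(\mu)}$ is negligible.
\end{proposition}

\begin{proof}
Let $W=K^{(\mu)}$. For $\alpha<\beta<\omega_2$ let $b_{\alpha\beta}=p^nf[\alpha,\beta]+D_1\in P_B$. These elements generate $P_B$, are annihilated by $p^n$, and have height at least $\theta(\alpha)+2n$ by \eqref{eq:htE} with $s=n$. For $\alpha<\beta<\gamma$ the cycle $\partial[\alpha,\beta,\gamma]=[\beta,\gamma]-[\alpha,\gamma]+[\alpha,\beta]$ gives $b_{\alpha\beta}+b_{\beta\gamma}=b_{\alpha\gamma}$. Put $w_0=0$ and $w_\alpha=g(b_{0\alpha})$ for $\alpha>0$. Then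
\begin{equation}\label{eq:cauchy}
w_\beta-w_\alpha=g(b_{\alpha\beta})\in W[p^n]\cap p^{\theta(\alpha)+2n}W\qquad(\alpha<\beta).
\end{equation}

\emph{Claim: there is $w\in W[p^n]$ with $w-w_\alpha\in p^{\theta(\alpha)+2n}W$ for all $\alpha$.} By \eqref{eq:BK} we regard $W[p^n]$ as a subgroup, with the induced valuation, of
\[
\widehat W=\bigl(C_1^n\langle n\rangle\oplus\Lambda_K\oplus C_2^n\bigr)^{(\mu)} ,
\]
namely the subgroup of elements whose chain components are cycles. The group $\widehat W$ is a valuated direct sum $\bigoplus_jX_j$ in which each $X_j$ is a copy of $R_n\sigma$ or of $L^{2n}_{\min\sigma}\sigma$ for a single simplex $\sigma$. With $\alpha_j=\min\sigma+1$, all nonzero elements of $X_j$ have value below $\theta(\alpha_j)$, by the definition of $v$ and Lemma~\ref{lem:Q}(b). By \eqref{eq:cauchy}, for $\alpha_j\le\alpha<\beta$ the $j$-coordinate of $w_\beta-w_\alpha$ has value at least $\theta(\alpha_j)$, so it is $0$. Thus the $j$-coordinate of $w_\alpha$ equals a fixed $u_j\in X_j$ for all $\alpha\ge\alpha_j$.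

Only finitely many $u_j$ are nonzero. Otherwise choose countably infinitely many such $j$; since $\operatorname{cf}\omega_2>\omega$, some $\alpha<\omega_2$ exceeds all the corresponding $\alpha_j$, and $w_\alpha$ would have infinite support. So $w=\sum_ju_j\in\widehat W$. For fixed $\alpha$ and $j$, the $j$-coordinate of $w-w_\alpha$ is that of $w_\beta-w_\alpha$ for $\beta>\max(\alpha,\alpha_j)$; hence $w-w_\alpha$ has value at least $\theta(\alpha)+2n$.

It remains to see that $w\in W[p^n]$. Let $c\in C_i^n$, $i\in\{1,2\}$, be a chain component of $w$, and let $c_\alpha\in Z_i^n$ be the corresponding component of $w_\alpha$. Then $v(c-c_\alpha)\ge\theta(\alpha)$, the shift being at most $n$. By Lemma~\ref{lem:fill}(a), $v(\partial c)=v(\partial(c-c_\alpha))\ge\theta(\alpha)$ for all $\alpha<\omega_2$, so $\partial c=0$. This proves the claim.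

Let $k_\alpha=w_\alpha-w$. Then $p^nk_\alpha=0$, $\operatorname{ht}_W(k_\alpha)\ge\theta(\alpha)+2n$, and $k_\beta-k_\alpha=g(b_{\alpha\beta})$. In $E_0=E_0^n$ the subgroup $N_0$ is the free $R_n$-module on the elements $p^nf[\alpha]$, and by \eqref{eq:htE}
\[
\operatorname{ht}_{E_0}\Bigl(\sum r_\alpha p^nf[\alpha]\Bigr)=\min\{\theta(\alpha)+2n+v_p(r_\alpha):r_\alpha\ne0\}\le\operatorname{ht}_W\Bigl(\sum r_\alpha k_\alpha\Bigr).
\]
So $p^nf[\alpha]\mapsto k_\alpha$ defines a map $N_0\to W$ that does not decrease heights. As $N_0$ is nice in $E_0$ with simply presented quotient, it extends to $g':E_0\to W$ by Lemma~\ref{lem:lift}(b). The map $\partial:E_1^n\to E_0^n$ sends $p^nzf$ to $p^n(\partial z)f=0$ for $z\in Z_1^{2n}$, so it induces $h:B\to E_0$ with $h(b_{\alpha\beta})=p^nf[\beta]-p^nf[\alpha]$. Then $g'h(b_{\alpha\beta})=k_\beta-k_\alpha=g(b_{\alpha\beta})$, so $g-g'h=g''q$, where $q:B\to B/P_B$ is the quotient map and $g'':B/P_B\to W$. Thus $g$ factors through $(h,q):B\to E_0\oplus B/P_B$, a simply presented group.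

For the last assertion, $A\oplus T'$ is a direct sum of copies of $B$ and of simply presented groups, and the restriction to each summand is negligible.
\end{proof}

\begin{remark}
The step $\partial c=0$ uses that the socle of $K$ involves only cycles of dimension at least $1$. With $B$ as target and $g=1_B$, the element $w_\alpha$ corresponds to $[\alpha]-[0]\in Z_0^n$, and the coordinatewise limit $-[0]$ is not a cycle.
\end{remark}

\section{The identity of $K$ is not negligible}\label{sec:K}

To test whether $1_K$ is negligible we cover $K$ by a balanced map from a simply presented group; by Lemma~\ref{lem:lift}(a), a negligible identity forces such a map to split. The quotient map $E_2^0\to K$ handles $P$ and $\bar\Lambda$, but the elements of $J$ do not lift to elements of the same order. The summand $T_3$ is added to cover them. A splitting, restricted to $P\cong Z_1^n$ and projected to $N\cong C_2^n$, is then a filtered section in dimension $1$.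

\begin{proposition}\label{prop:K}
The identity map of $K$ is not negligible.
\end{proposition}

\begin{proof}
Write $E_i=E_i^0$; the symbols $N,D,\Lambda,P,\bar\Lambda,J$ without index refer to $E_2$ and $K$. Define $\psi:T=E_2\oplus T_3\to K$ to be the quotient map on $E_2$ and, on $T_3=E_3/N_3$, the map induced by $\partial:E_3\to E_2$. This is well defined because $\partial(p^ncf)=p^n(\partial c)f\in D$.

\emph{Step 1: $\psi$ is balanced.} The map $p^\gamma E_2\to p^\gamma K$ is onto because $D$ is nice. Let $u\in(p^\gamma K)[p]$. By Proposition~\ref{prop:G}(b), the components of $u$ in $P$, $\bar\Lambda$, $J$ also lie in $(p^\gamma K)[p]$, so we may treat them separately.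
\begin{itemize}
\item If $u=l+D$ with $l\in\Lambda$, then $l\in E_2$ has the same order and height as $u$.
\item If $u\in P$ corresponds to $z\in Z_1^n$, then $pz=0$ and $v(z)+n\ge\gamma$. By Lemma~\ref{lem:fill}(b), $z=\partial c$ with $c\in C_2^n$, $pc=0$ and $v(c)\ge v(z)$. The element $p^ncf\in N$ is annihilated by $p$, has height $v(c)+n\ge\gamma$, and maps to $u$.
\item If $u\in J$ corresponds to $z\in Z_2^n$, then $pz=0$ and $v(z)\ge\gamma$. By Lemma~\ref{lem:fill}(b), $z=\partial c$ with $c\in C_3^n$, $pc=0$ and $v(c)\ge v(z)$. Let $\tilde c$ be an exact lift. The element $\tilde cf+N_3\in T_3$ is annihilated by $p$, since $p\tilde c\in p^nC_3^{2n}$; it has height at least $v(\tilde c)=v(c)\ge\gamma$; and it maps to $(\partial\tilde c)f+D$, which corresponds to $\partial c=z$.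
\end{itemize}

\emph{Step 2: a commuting square.} Let $\chi:K[p^n]\to Z_1^n$ be the projection onto $P\cong Z_1^n$ along $\bar\Lambda\oplus J$. Let $\pi:T[p^n]\to C_2^n$ be the projection $E_2[p^n]=N\oplus\Lambda\to N\cong C_2^n$ on the first summand and $0$ on $T_3[p^n]$. We claim $\partial\pi=\chi\psi$ on $T[p^n]$. On $N$ both sides send $p^ncf$ to $\partial c$. On $\Lambda$ both vanish. If $x+N_3\in T_3[p^n]$, then $p^nx=p^n\phi$ with $\phi\in\Phi_3$, so $x-\phi\in E_3[p^n]=N_3\oplus\Lambda_3$ and $x\in\Phi_3+\Lambda_3$. Now $\partial\Phi_3\subseteq Z_2^{2n}f$ and $\partial\Lambda_3\subseteq\Lambda$, so $\psi(x+N_3)\in J\oplus\bar\Lambda=\ker\chi$. Here it matters that one complement $L^{2n}$ serves for all $\alpha$.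

\emph{Step 3: the section.} Suppose $1_K=ba$ with $a:K\to U$, $b:U\to K$ and $U$ simply presented. By Lemma~\ref{lem:lift}(a), $b=\psi b'$ for some $b':U\to T$, so $j=b'a$ satisfies $\psi j=1_K$. Let $s:Z_1^n\to C_2^n$ be the composite of the isomorphism $Z_1^n\cong P$ with $\pi j|_P$. By Step 2, $\partial\pi j|_P=\chi\psi j|_P=\chi|_P$, so $\partial s=1$. Let $z\in F^\alpha Z_1^n$. The corresponding element $u\in P$ has height $v(z)+n\ge\theta(\alpha)+n$, hence so do $j(u)$, its component in $E_2$, and, by \eqref{eq:split}, the component of the latter in $N$. By \eqref{eq:htE}, $v(s(z))+n\ge\theta(\alpha)+n$, so $v(s(z))\ge\theta(\alpha)$ and $s(z)\in F^\alpha C_2^n$. Thus $s$ is filtered, contradicting Proposition~\ref{prop:nonexist}.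
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $A=(B\oplus T)^{(\omega)}$. By Propositions~\ref{prop:G} and~\ref{prop:iso}, $A$ and $K$ are strongly $n$-simply presented and $A[p^n]$ is isometric to $(A\oplus K)[p^n]$. Suppose $A\oplus T'\cong A\oplus K\oplus T''$ with $T',T''$ simply presented. Then $K$ is isomorphic to a direct summand of $A\oplus T'$, so $1_K$ is a composite $K\to A\oplus T'\to K$. The second map is negligible by Proposition~\ref{prop:BK}, hence so is $1_K$, contradicting Proposition~\ref{prop:K}. Finally, $B$ and $K$ have cardinality $\aleph_2$ and length $\omega_2$ with $p^{\omega_2}B=0$ by Proposition~\ref{prop:G}(c), while $|T|\le\aleph_2$ and $p^{\omega_2}T=0$; so $A$ has cardinality $\aleph_2$ and length $\omega_2$.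
\end{proof}

For the second theorem we must also distinguish different numbers of copies of $K$. A counting argument does this once the numbers exceed $|K|=\aleph_2$.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\kappa$ be an infinite cardinal such that at least $\lambda$ cardinals $\mu$ satisfy $\aleph_2<\mu\le\kappa$. Let $A=(B\oplus T)^{(\kappa)}$ and $A_\mu=A\oplus K^{(\mu)}$ for these $\mu$. By Proposition~\ref{prop:iso} the groups $A_\mu$ are strongly $n$-simply presented with isometric $p^n$-socles. Let $\aleph_2<\nu<\mu\le\kappa$ and suppose $A_\nu\oplus T'\cong A_\mu\oplus T''$ with $T',T''$ simply presented. Then the identity of $K^{(\mu)}$ factors through $K^{(\nu)}\oplus(A\oplus T')$, so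
\[
1_{K^{(\mu)}}=q_1i_1+q_2i_2,\qquad q_1:K^{(\nu)}\to K^{(\mu)},\quad q_2:A\oplus T'\to K^{(\mu)},
\]
where $i_1,i_2$ are the components of the map out of $K^{(\mu)}$, and $q_2$ is negligible by Proposition~\ref{prop:BK}. The image of $q_1$ has at most $|K^{(\nu)}|=\nu$ elements, each of finite support, so together they involve at most $\nu<\mu$ coordinates of $K^{(\mu)}$. Let $\iota:K\to K^{(\mu)}$ and $\varpi:K^{(\mu)}\to K$ be the inclusion and projection for a coordinate that is not involved. Then $\varpi q_1=0$, so $1_K=\varpi\iota=\varpi q_2i_2\iota$ is negligible, contradicting Proposition~\ref{prop:K}.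
\end{proof}

Since strongly $n$-simply presented groups are strongly $n$-balanced projective, the pair $A$, $A\oplus K$ of Theorem~\ref{thm:A} answers the Question. We make no claim about positive results on restricted subclasses, for example about whether isometric $p^n$-socles force isomorphism up to simply presented summands for strongly $n$-balanced projective groups of balanced projective dimension at most $1$, that is, for those that are the image of a simply presented group under a balanced map with simply presented kernel.

\begin{thebibliography}{1}

\bibitem{source}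
\emph{On $m,n$-balanced projective and $m,n$-totally projective primary abelian groups},
\texttt{https://typeset.io/pdf/\allowbreak on-m-n-balanced-projective-\allowbreak and-m-n-totally-projective-\allowbreak 3ezfp0j15t.pdf}

\end{thebibliography}
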